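# Smoothness on a product of perfect sets for relations reducible to orbit equivalences

## 1. Conditions: two products tied together coordinate by coordinate

We start with the object that carries the proof. Some notation first. $\omega=\{0,1,2,\dots\}$ and $n=\{0,\dots,n-1\}$. For $K\subseteq\omega$, $x|K$ is the restriction of $x$ to $K$, and $x[n\to v]$ is $x$ with its $n$-th coordinate replaced by $v$. A *Cantor set* is a nonempty compact perfect zero-dimensional space. $\mathbb P$ is the set of all products $Q=\prod_{i\in\omega}Q_i$ in which each $Q_i\subseteq\mathbb R$ is a Cantor set, and $Q\le P$ means $Q_i\subseteq P_i$ for all $i$.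

Fix a Polish group $G$ acting continuously on a Polish space $\mathbb X$ (so $(g,p)\mapsto g\cdot p$ is a continuous map $G\times\mathbb X\to\mathbb X$), a product $P^0\in\mathbb P$, and a continuous map $f:P^0\to\mathbb X$. For $U\subseteq G$ and $x,y\in P^0$ put
$$x\sim_U y\iff \exists g\in U\ \ (g f(x)=f(y)).\tag{1}$$
Write $x\,E\,y$ for $x\sim_Gy$; this is an equivalence relation on $P^0$. Two rules will be used constantly:
$$x\sim_U y\iff y\sim_{U^{-1}}x,\tag{2}$$
$$x'\sim_V x\ \text{ and }\ x\sim_U y\ \Longrightarrow\ x'\sim_{UV}y.\tag{3}$$
For (3): if $vf(x')=f(x)$ and $uf(x)=f(y)$, then $(uv)f(x')=f(y)$. Note the order: a correction made on the side of $x$ is multiplied on the *right*. For open $U$ the relation $\sim_U$ is analytic, being a projection of a Borel subset of $P^0\times P^0\times G$.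

From here on, except in Sections 2 and 3, all members of $\mathbb P$ are $\le P^0$.

**Definition (condition).** A *condition* is $c=(A,F,X,Y)$ where $A,F\subseteq\omega$ are finite and disjoint, $X,Y\in\mathbb P$, $X_i=Y_i$ for $i\notin F$, and $X_i\cap Y_i=\emptyset$ for $i\in F$. A *pair of $c$* is $(x,y)\in X\times Y$ with $x|A=y|A$.

So a pair must agree on $A$, must differ at every coordinate of $F$, and is unrestricted elsewhere.

**Definition (extension).** $c'\le c$ means $A'\supseteq A$, $F'\supseteq F$, $X'\le X$, $Y'\le Y$. If in addition $A'=A$ and $F'=F$, then $c'$ is a *direct extension* of $c$. Also $c^{op}=(A,F,Y,X)$.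

**Definition (avoiding, good).** $c$ *avoids* $U$ if no pair $(x,y)$ of $c$ satisfies $x\sim_Uy$. $c$ is *$U$-good* if no direct extension of $c$, including $c$ itself, avoids $U$.

Goodness is a robust promise: however we shrink the factors, a pair related through $U$ survives.

**Example 1.1.** Let $G=\ell^1$ with its norm topology act on $\mathbb R^\omega$ by translation, and let $f$ be the identity, so that $x\sim_Uy$ iff $y-x\in U$. Let $C\subseteq[0,1]$ be the middle-thirds Cantor set and $e_0=(1,0,0,\dots)$. Consider $c=(\emptyset,\{0\},X,Y)$ with $X_0=C$, $Y_0=3+C$, and $X_i=Y_i=C$ for $i\ge1$. This $c$ is good for $\{h:\|h-3e_0\|<3/2\}$. Indeed, in a direct extension $(\emptyset,\{0\},X',Y')$ take any $x\in X'$ and change only its $0$-th coordinate to some $y_0\in Y'_0$. Then $y-x=(y_0-x_0)e_0$ with $y_0-x_0\in[2,4]$. But $c$ is not good for $\{h:\|h-3e_0\|<1/4\}$: the direct extension with $X_0'=C\cap[0,1/9]$ and $Y'_0=3+(C\cap[8/9,1])$ has $y_0-x_0\ge 3+7/9$ for all its pairs, so it avoids this set.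

The following consequences of the definitions will be used without comment.

* A pair of $c'\le c$ is a pair of $c$. So avoidance passes to all extensions.
* Goodness passes to direct extensions and to larger $U$. A $U$-good condition has a pair with $x\sim_Uy$.
* $c$ avoids $U_0\cup\dots\cup U_t$ iff it avoids each $U_j$.
* By (2), $c$ is $U$-good iff $c^{op}$ is $U^{-1}$-good.

What are conditions for? Suppose $F=\{n\}$ throughout, that $A$ can be enlarged step by step until it exhausts $\omega\setminus\{n\}$, and that meanwhile $U$ can be shrunk to a single group element. In the limit we would have two $E$-related points that differ *exactly* at coordinate $n$. Producing such points is the central difficulty of the theorem below.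

## 2. Smoothness on a product, and what the answer looks like

**Definition (reducibility, smoothness).** For equivalence relations, $E\le_BF$ means that there is a Borel map $f$ with $x\,E\,y\iff f(x)\,F\,f(y)$. The *orbit equivalence relation* of a continuous action of a Polish group $G$ on a Polish space $\mathbb X$ is $x\,E_G^{\mathbb X}\,y\iff\exists g\in G\ (g\cdot x=y)$. $E$ is *smooth on* $C$ if $E|C$ is Borel reducible to the identity relation on some Polish space. A *product of perfect sets* is $\prod_nP_n\subseteq\mathbb R^\omega$ with each $P_n\subseteq\mathbb R$ nonempty and perfect.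

Smoothness means that the classes can be told apart by attaching to each point, in a Borel way, a point of a Polish space that depends only on its class. We ask whether a possibly complicated relation on $\mathbb R^\omega$ becomes smooth after we thin out each coordinate *separately*: we may choose a perfect set of allowed values for each coordinate, but we may not impose any link between coordinates. The question is Question 2 of the report at https://publications.mfo.de/bitstream/handle/mfo/3217/OWR_2011_02.pdf?sequence=1&isAllowed=y :

*Let $E$ be a Borel equivalence relation on $\mathbb R^\omega$ reducible to an orbit equivalence. Is there a product of perfect sets on which $E$ is smooth?*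

The answer was known to be positive when $E$ is Borel reducible to an orbit equivalence relation of a continuous action of the permutation group $S_\infty$; we shall not use this. We prove that the answer is yes in general, in the following form.

**Theorem A.** Let $E$ be an equivalence relation on $\mathbb R^\omega$ that is Borel reducible to an orbit equivalence relation $E_G^{\mathbb X}$ ($G$ Polish, acting continuously on a Polish space $\mathbb X$). Every product of perfect sets contains some $Q\in\mathbb P$ for which there are continuous maps $a_n:\prod_{i<n}Q_i\to\{0,1\}$ such that, with $a(x)=\{n:a_n(x|n)=1\}$, for all $x,y\in Q$: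
$$x\,E\,y\iff x|a(x)=y|a(x),\qquad\text{and in this case }a(x)=a(y).\tag{4}$$
Consequently $E|Q$ is closed, and it is smooth via a continuous reduction.

It is not needed that $E$ is Borel. So on $Q$ a coordinate either counts fully or does not count at all, and whether the $n$-th coordinate counts is read off from the earlier ones.

**Example 2.1.** Let $x\,E\,y$ iff $x_0=y_0$ and ($x_0\ge0\Rightarrow x_1=y_1$). Take $Q_0=C\cup(C-2)$ and $Q_i=C$ for $i\ge1$. Then (4) holds with $a_0=1$, $a_1(x_0)=1$ iff $x_0\ge0$, and $a_n=0$ for $n\ge2$. The map $a_1$ is continuous because $C$ and $C-2$ are clopen in $Q_0$.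

**Example 2.2.** Let $x\,E\,y$ iff $x-y\in\ell^1$, the orbit equivalence relation of Example 1.1. If $\operatorname{diam}Q_i\le2^{-i}$ for all $i$, then all points of $Q$ are related, and (4) holds with all $a_n=0$. We check below that $E$ is not smooth on $C^\omega$, so shrinking is really needed.

**Example 2.3.** Let $x\,E_\Sigma\,y$ iff $x-y\in\ell^1$ and $\sum_i(x_i-y_i)=0$. This is the orbit equivalence relation of $G=\{h\in\ell^1:\sum_ih_i=0\}$, a closed subgroup of $\ell^1$, acting by translation. Choose a bijection $p:\omega\times\omega\to\{1,2,\dots\}$ and let $Q_i=\{\sum_j\varepsilon_j3^{-p(i,j)}:\varepsilon_j\in\{0,2\}\}$, a Cantor set. For $x\in Q$ the coordinates are nonnegative with sum at most $1$, so all differences lie in $\ell^1$. The sum $\sum_ix_i$ is a number with a ternary expansion using only digits $0,2$; such an expansion is unique, so the sum determines $x$. On $Q$ the relation is equality, and (4) holds with all $a_n=1$.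

**When smoothness forces a comeager class.** We recall the *topological 0–1 law*. Let $Q\in\mathbb P$, and let $T\subseteq Q$ have the Baire property and be a *tail set*, meaning invariant under changes of finitely many coordinates. Then $T$ is meager or comeager. Indeed, if $T$ is nonmeager, it is comeager in a set $N\times\prod_{i\ge m}Q_i$ with $N\subseteq\prod_{i<m}Q_i$ nonempty open. Since $T=\prod_{i<m}Q_i\times T'$ for some $T'$, the Kuratowski–Ulam theorem shows that $T'$ is comeager, hence so is $T$.

Now suppose that $E|Q$ is smooth via $\varphi:Q\to Z$, and that any two points of $Q$ that differ in only finitely many places are $E$-related. Let $(W_j)$ be a base of $Z$. Each $\varphi^{-1}(W_j)$ is a Borel tail set, hence meager or comeager. Intersect the comeager ones with the complements of the meager ones. On the resulting comeager set, $\varphi(x)\in W_j$ is decided for every $j$, so $\varphi$ is constant there, and *some $E$-class is comeager in $Q$*.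

In Example 2.2 on $C^\omega$ the class of $x$ is $\bigcup_M\{y\in C^\omega:\sum_i|x_i-y_i|\le M\}$. Each of these sets is closed, and it has empty interior: any basic open set leaves almost all coordinates free, and there we can choose $y_i\in\{0,1\}$ with $|x_i-y_i|\ge1/2$. So every class is meager, and $E$ is not smooth on $C^\omega$.

**Remark 2.4 (the hypothesis cannot be dropped).** Let $x\,E_1\,y$ iff $x_n=y_n$ for all but finitely many $n$, a Borel relation. It is not smooth on any product of perfect sets. Every such product contains some $Q\in\mathbb P$, and smoothness passes to subsets, so it suffices to consider $Q\in\mathbb P$. If $E_1|Q$ were smooth, some class would be comeager in $Q$. But the class of $x$ in $Q$ is $\bigcup_m\{y\in Q:y_i=x_i\ \forall i\ge m\}$, a countable union of closed nowhere dense sets. This contradicts the Baire category theorem.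

## 3. Fusion: products of Cantor sets from finite approximations

We recall the facts about category that we need. Analytic and coanalytic sets have the Baire property (BP). The Kuratowski–Ulam theorem (KU) says that a set $B\subseteq Y\times Z$ with BP, for $Y,Z$ Polish, is meager (comeager) iff for comeagerly many $y$ the section $B_y$ is meager (comeager). A Borel map, or more generally a Baire measurable map, into a second countable space is continuous on a comeager set. Finally, a nonempty clopen subset of a Cantor set is a Cantor set, a disjoint union of finitely many Cantor sets in $\mathbb R$ is a Cantor set, and every nonempty perfect subset of $\mathbb R$ contains a Cantor set.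

Products of Cantor sets over countable index sets other than $\omega$ are treated in the same way as members of $\mathbb P$. A *clopen box* in $\prod_iP_i$ is $\prod_iN_i$ with $N_i\subseteq P_i$ nonempty clopen and $N_i=P_i$ for all but finitely many $i$. It is again a product of Cantor sets, and clopen boxes form a base.

**Fact 3.1.** For each $t$ let $\mathcal P^t$ be a finite nonempty family of pairwise disjoint nonempty compact subsets ("pieces") of $\mathbb R$. Suppose each member of $\mathcal P^{t+1}$ is contained in a member of $\mathcal P^t$, each member of $\mathcal P^t$ contains at least two members of $\mathcal P^{t+1}$, and the maximal diameters tend to $0$. Then $\bigcap_t\bigcup\mathcal P^t$ is a Cantor set meeting every piece.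

*Proof.* The intersection is compact. Each piece contains a decreasing sequence of pieces of later stages, hence, by compactness, a point of the intersection. The traces of the pieces are clopen in the intersection, because the finitely many pieces of one stage are disjoint and compact, and they form a base, because diameters tend to $0$. No point is isolated, since every piece contains two disjoint pieces, each meeting the intersection.

In the constructions below we *shrink* pieces. A shrunken piece keeps its name, and the factor it belongs to is always the union of its current pieces. "Splitting at stage $t$" replaces each piece by at least two nonempty clopen pieces of diameter $<2^{-t}$.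

**Lemma 3.2.** Let $I$ be countable, $P=\prod_{i\in I}P_i$ a product of Cantor sets, and for each finite $F\subseteq I$ let $B_F\subseteq P\times\prod_{i\in F}P_i$ be comeager. There are Cantor sets $Q_i\subseteq P_i$, $Q=\prod Q_i$, such that $(x,u)\in B_F$ whenever $F$ is finite, $x\in Q$, $u\in\prod_{i\in F}Q_i$, and $u_i\ne x_i$ for all $i\in F$.

The lemma lets us realize generic behavior for *all* choices of a point $x$ and finitely many alternative values $u_i\neq x_i$.

*Proof.* **Step 1: fix what is built.** Let $B_F\supseteq\bigcap_tO^F_t$ with $O^F_t$ dense open and decreasing in $t$. Enumerate $I=\{i_0,i_1,\dots\}$ and let $I_t=\{i_j:j<t\}$. At stage $t$ we have nonempty clopen $P^t_i\subseteq P_i$, equal to $P_i$ for all but finitely many $i$, and for each $i\in I_t$ a finite partition of $P_i^t$ into nonempty clopen pieces. We start with $P_i^0=P_i$.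

**Step 2: put every configuration of pieces into the open sets.** Go through all (finitely many) triples $(F,\sigma,\tau)$ where $F\subseteq I_t$, $\sigma$ chooses a piece $\sigma_i$ for each $i\in I_t$, $\tau$ chooses a piece $\tau_i$ for each $i\in F$, and $\tau_i\ne\sigma_i$ for $i\in F$. With the current sets, the box
$$\prod_{i\in I_t}\sigma_i\times\prod_{i\notin I_t}P^t_i\times\prod_{i\in F}\tau_i$$
is nonempty and open, so it meets $O^F_t$ in a nonempty open set, which contains a clopen box. For $i\in F$ the pieces $\sigma_i$ and $\tau_i$ are different pieces, so they can be shrunk independently. Hence we may shrink the pieces $\sigma_i,\tau_i$ and finitely many sets $P_i^t$ ($i\notin I_t$) to nonempty clopen subsets so that the box becomes contained in $O^F_t$. Later shrinking does not destroy this.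

**Step 3: make the limit a product of Cantor sets.** After all triples, split all pieces at stage $t$, and give the new coordinate $i_t$ (if there is one) a single piece. Put $Q_i=\bigcap_tP^t_i$. By Fact 3.1 these are Cantor sets.

**Step 4: check the conclusion.** Let $(F,x,u)$ be as in the lemma. For all large $t$ we have $F\subseteq I_t$, and, since diameters tend to $0$, the stage-$t$ pieces containing $x_i$ and $u_i$ differ for each $i\in F$. Taking for $\sigma$ the pieces of $x$ and for $\tau$ the pieces of $u$ in Step 2, we see $(x,u)\in O_t^F$. As the $O^F_t$ decrease, $(x,u)\in\bigcap_tO_t^F\subseteq B_F$.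

**Corollary 3.3.** A comeager subset of a product of Cantor sets contains a product of Cantor sets. So does any nonmeager set with BP.

*Proof.* For the first claim take $F=\emptyset$ in Lemma 3.2, with the other $B_F$ everything. A nonmeager set with BP is comeager in some clopen box, to which the first claim applies.

**Definition (hereditary, dense).** A family $\mathcal O\subseteq\mathbb P$ is *hereditary* if $Q\le P\in\mathcal O$ implies $Q\in\mathcal O$. It is *dense* if every $P$ has some $Q\le P$ in $\mathcal O$.

For example, for fixed $n$ the products with $\operatorname{diam}Q_n<1$ form a hereditary dense family. The next lemma meets infinitely many such requirements at once, the $m$-th one locally, after a finite partition of the first $m$ coordinates.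

**Lemma 3.4.** Let $l_0,l_1,\dots$ enumerate $\omega$ without repetition and let $P\in\mathbb P$. For each $m$ let $\mathcal O_m$ be a hereditary dense family, which may be chosen depending on stages $<m$ of the construction. There is $Q\le P$ such that for each $m$ the product $\prod_{j<m}Q_{l_j}$ has a finite partition into clopen boxes $s$ with $Q\cap[s]\in\mathcal O_m$, where $[s]=\{x:(x_{l_j})_{j<m}\in s\}$.

*Proof.* **Step 1: treat one stage.** At stage $m$ we have $P^m\le P$ and, for $j<m$, a finite partition of $P^m_{l_j}$ into nonempty clopen pieces. (For $m=0$ there is one box, the empty one.) Treat the boxes $s=\prod_{j<m}s_j$ of pieces one after another. If $R$ is the current product, choose $R'\le R\cap[s]$ in $\mathcal O_m$. For $j<m$ replace the current piece $R_{l_j}\cap s_j$ by $R'_{l_j}$ and keep the other pieces; for $j\ge m$ replace $R_{l_j}$ by $R'_{l_j}$. The factors remain finite disjoint unions of Cantor sets. After all boxes, split all pieces at stage $m$ and give $l_m$ one piece.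

**Step 2: pass to the limit.** Let $Q$ be the coordinatewise intersection; it is in $\mathbb P$ by Fact 3.1, which also says that each piece meets $Q$, so the boxes of stage $m$ induce a partition of $\prod_{j<m}Q_{l_j}$ into clopen boxes. Later steps only shrink, so $Q\cap[s]\le R'$ for the $R'$ chosen for $s$. By heredity $Q\cap[s]\in\mathcal O_m$.

**Making the reduction continuous.** Let $E$ be as in Theorem A, $f:\mathbb R^\omega\to\mathbb X$ a Borel reduction of $E$ to $E_G^{\mathbb X}$, and let a product of perfect sets be given. It contains a member of $\mathbb P$. On that member $f$ is continuous on a comeager set, so by Corollary 3.3 we may pass to $P^0\in\mathbb P$ inside the given product on which $f$ is continuous. For $x,y\in P^0$ we have $x\sim_Gy\iff x\,E\,y$. This is the situation fixed in Section 1, with $E$ the given relation, and from now on all members of $\mathbb P$ are $\le P^0$. On $P^0$ the relation $E$ is analytic.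

## 4. Free and rigid coordinates, and where a coordinatewise argument stops

**Definition (free, rigid).** $P$ is *$n$-free* if $x\,E\,y$ for all $x,y\in P$ differing at most at $n$. For $K\subseteq\omega$ finite and $i\notin K$, $Q$ is *$(K,i)$-rigid* if $x,y\in Q$, $x\,E\,y$ and $x|K=y|K$ imply $x_i=y_i$. In particular, $(n,n)$-rigid means $K=\{0,\dots,n-1\}$ and $i=n$.

Both properties pass to smaller products. In Example 2.2 every product is $n$-free for all $n$. In Example 2.3 the displayed $Q$ is $(n,n)$-rigid for all $n$.

Theorem A suggests itself from these notions: at each $n$, after fixing a box for $x|n$, make coordinate $n$ free ($a_n=0$) or rigid ($a_n=1$). One coordinate by itself is easy.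

**Lemma 4.1.** For every $P\in\mathbb P$ and $n$, either some $Q\le P$ is $n$-free, or there is $Q\le P$ in which no two $E$-related points differ exactly at $n$.

*Proof.* Let $\mathcal A=\{(x,v)\in P\times P_n:x\,E\,x[n\to v]\}$, an analytic set. If $\mathcal A$ is meager, apply Lemma 3.2 with $B_{\{n\}}$ the complement of $\mathcal A$ and the other $B_F$ everything. In the resulting $Q$ we have $(x,v)\notin\mathcal A$ whenever $x\in Q$, $v\in Q_n$, $v\ne x_n$, which is the second alternative.

Otherwise $\mathcal A$ is comeager in some clopen box $B\times N$ with $B\subseteq P$, $N\subseteq P_n$. By KU there is $v_0\in N$ such that $\{x\in B:x\,E\,x[n\to v_0]\}$ is comeager in $B$. By Corollary 3.3 it contains some $Q\in\mathbb P$. If $x,y\in Q$ differ at most at $n$, then $x\,E\,x[n\to v_0]=y[n\to v_0]\,E\,y$. So $Q$ is $n$-free.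

If $x\,E\,y$ depends only on $x_0$ and $y_0$, this settles the question at once: the second alternative for $n=0$ is then $(0,0)$-rigidity, and either all points of $Q$ are equivalent or $x_0$ is a complete invariant. In general the argument stops at two places.

*The first gap.* The second alternative of Lemma 4.1 is weaker than $(n,n)$-rigidity, because related points that agree below $n$ and differ at $n$ may also differ above $n$. In Example 2.3 on $C^\omega$, no two related points differ exactly at $0$, since the sum would change. Yet $e_0$ and $e_1=(0,1,0,\dots)$ are related and differ at $0$. A further shrinking does make coordinate $0$ rigid in that example. What we need in general is this: *if no $Q\le P$ is $(n,n)$-rigid, then $P$ contains two $E$-related points differing exactly at $n$.* A natural attempt is to find related $x^m,y^m$ that differ at $n$ and agree on larger and larger finite sets of other coordinates, and to take limits. The limit points differ exactly at $n$, but they need not be related. In $C^\omega$ with $E_\Sigma$ let $x^m=e_m$ and $y^m=e_0$, where $e_m$ has a single $1$ at place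 $m$. Then $x^m\,E_\Sigma\,y^m$, $x^m\to0$, $y^m\to e_0$, and $0,e_0$ are not related. The group elements $g_m=e_0-e_m$ satisfy $\|g_m-g_l\|_1=2$ for $m\ne l$; they do not converge. So the group elements must be controlled along with the coordinates.

*The second gap.* Even if all coordinates are free, changing infinitely many of them one after another need not lead to a related point: for $E_1$ of Remark 2.4 every product is $n$-free for every $n$. Here, too, one needs group elements, and they must be small enough for their products to converge.

The second gap is closed in Section 9 by a short argument. For the first, we use conditions $(A,\{n\},X,Y)$ that are $U$-good, enlarging $A$ and shrinking $U$. Shrinking $U$ will cost new coordinates in $F$ (Section 5). These have to be moved from $F$ to $A$ by corrections with small group elements, and Sections 6 and 7 show that such corrections exist.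

## 5. Splitting a good condition

The next lemma is the tool for shrinking $U$: if a condition is good for a union, some extension is good for one of the parts. Part (1) in addition decides coordinate $k$. In both parts $F$ may grow by finitely many coordinates over which we have no control.

**Lemma 5.1.** Let $c=(A,F,X,Y)$ be a condition, $k\notin A\cup F$, and $U=\bigcup_mU_m$ with $U_m$ open.

1. If $c$ is $U$-good, there are $m$ and a $U_m$-good $c'\le c$ with $A'\in\{A,A\cup\{k\}\}$ and $k\in A'\cup F'$.
2. If every direct extension of $c$ has a pair with $x_k\ne y_k$ and $x\sim_Uy$, there are $m$ and a $U_m$-good $c'\le c$ with $A'=A$ and $k\in F'$.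

*Proof of (1).* Suppose there are no such $m$ and $c'$. We build a direct extension $c^*$ of $c$ that avoids $U$, a contradiction.

**Step 1: set up the fusion.** Fix finite $I_t$ increasing to $\omega$ with $A\cup F\cup\{k\}\subseteq I_0$. We build direct extensions $(A,F,X^t,Y^t)$ of $c$, decreasing in $t$. For $i\in I_t$ we keep finite partitions $\mathcal P_i$ of $X_i^t$ and $\mathcal Q_i$ of $Y_i^t$ into nonempty clopen pieces, with $\mathcal P_i=\mathcal Q_i$ for $i\notin F$. Initially $X^0=X$, $Y^0=Y$, with one piece per set.

**Step 2: attach a condition to each choice of pieces.** At stage $t$ consider all $(\sigma,\tau)$ with $\sigma_i\in\mathcal P_i$, $\tau_i\in\mathcal Q_i$ for $i\in I_t$ and $\sigma_i=\tau_i$ for $i\in A$. Using the current sets, let $c_{\sigma\tau}=(A',F',X',Y')$, where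

* $X'_i=\sigma_i$, $Y'_i=\tau_i$ for $i\in I_t$, and $X'_i=Y'_i=X^t_i$ for $i\notin I_t$;
* $F'=F\cup\{i\in I_t\setminus(A\cup F):\sigma_i\ne\tau_i\}$;
* $A'=A$ if $\sigma_k\ne\tau_k$, and $A'=A\cup\{k\}$ if $\sigma_k=\tau_k$.

This is a condition. $A'$ and $F'$ are disjoint, because $k$ is put into $A'$ only when $\sigma_k=\tau_k$, and then $k\notin F'$. For $i\in F'$ the sets $\sigma_i,\tau_i$ are disjoint: if $i\in F$ because $X_i\cap Y_i=\emptyset$, otherwise because they are distinct pieces of one partition. For $i\in I_t\setminus F'$ we have $\sigma_i=\tau_i$. Moreover $c_{\sigma\tau}\le c$, $A'\in\{A,A\cup\{k\}\}$ and $k\in A'\cup F'$.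

**Step 3: shrink so that many $U_m$ are avoided.** Treat the choices $(\sigma,\tau)$ one after another. All direct extensions of $c_{\sigma\tau}$ have the same $A',F'$, so by our assumption none of them is $U_m$-good for any $m$; that is, each has a further direct extension avoiding $U_m$. Treating $m=0,\dots,t$ in turn, we get a direct extension $(A',F',X'',Y'')$ of $c_{\sigma\tau}$ avoiding $U_0\cup\dots\cup U_t$. Replace $\sigma_i$ by $X''_i$ and $\tau_i$ by $Y''_i$ for $i\in I_t$, and the factors outside $I_t$ by $X''_i=Y''_i$. This respects $\mathcal P_i=\mathcal Q_i$ for $i\notin F$: if $\sigma_i=\tau_i$, then $i\notin F'$ and $X''_i=Y''_i$; if $\sigma_i\ne\tau_i$, two different pieces of the common partition are replaced.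

**Step 4: split and take the limit.** After all $(\sigma,\tau)$, split all pieces at stage $t$, in the same way on both sides for $i\notin F$, and give each coordinate in $I_{t+1}\setminus I_t$ one piece. By Fact 3.1 the coordinatewise intersections form a direct extension $c^*$ of $c$.

**Step 5: show that $c^*$ avoids $U$.** Let $(x,y)$ be a pair of $c^*$ and $m\in\omega$. If $x_k=y_k$, let $t=m$. If $x_k\ne y_k$, let $t\ge m$ be so large that $x_k$ and $y_k$ lie in different stage-$t$ pieces. Let $\sigma,\tau$ be the stage-$t$ pieces of $x$ and $y$; for $i\in A$ we have $\sigma_i=\tau_i$, since $x_i=y_i$. In the first case $\sigma_k=\tau_k$, so $A'=A\cup\{k\}$ and $x|A'=y|A'$. In the second case $A'=A$, and again $x|A'=y|A'$. So $(x,y)$ is a pair of the direct extension of $c_{\sigma\tau}$ found in Step 3, which avoids $U_m$. Hence $x\not\sim_{U_m}y$. As $m$ was arbitrary, $c^*$ avoids $U$, contradicting $U$-goodness of $c$.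

*Proof of (2).* Suppose there are no such $m$ and $c'$. Use the same construction, but in Steps 2 and 3 treat only those $(\sigma,\tau)$ with $\sigma_k\ne\tau_k$. Then always $A'=A$ and $k\in F'$, so the assumption gives the avoiding extensions. For a pair with $x_k\ne y_k$ the second case of Step 5 applies. So we get a direct extension of $c$ with no pair satisfying $x_k\ne y_k$ and $x\sim_Uy$, against the hypothesis. This proves the lemma.

A good condition has related pairs in abundance, not just one. This is needed when two pairs are to share a point.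

**Lemma 5.2.** If $c=(A,F,X,Y)$ is $U$-good, $U$ open, then
$$S=\Bigl\{(x,u)\in X\times\prod_{i\in F}Y_i:\ \exists y\in Y\ (y|A=x|A,\ y|F=u,\ x\sim_Uy)\Bigr\}$$
is comeager in $X\times\prod_{i\in F}Y_i$.

*Proof.* $S$ is analytic. If it is not comeager, its complement is nonmeager with BP, and Corollary 3.3 gives a product $X'\times\prod_{i\in F}W_i$ of Cantor sets disjoint from $S$. Put $Y'_i=X'_i$ for $i\notin F$ and $Y'_i=W_i$ for $i\in F$. Since $X'_i\subseteq X_i=Y_i$ for $i\notin F$, and $X'_i\cap W_i\subseteq X_i\cap Y_i=\emptyset$ for $i\in F$, $(A,F,X',Y')$ is a direct extension of $c$. By goodness it has a pair $(x,y)$ with $x\sim_Uy$. Then $(x,y|F)\in S\cap(X'\times\prod_FW_i)$, a contradiction.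

## 6. If a coordinate cannot be made rigid, it can be moved by small group elements

**Definition (square).** Let $K\subseteq\omega$ be finite, $i\notin K$, and $V$ a symmetric open neighborhood of $1$ in $G$. $Q\in\mathbb P$ is *$(K,i,V)$-square* if for all $Q''\le Q$ and all disjoint Cantor sets $M,M'\subseteq Q''_i$ there are $y,y'\in Q''$ with $y|K=y'|K$, $y_i\in M$, $y'_i\in M'$ and $y\sim_Vy'$.

This property is hereditary by its form. A square product is never rigid: apply squareness with $Q''=Q$.

**Example 6.1.** In Example 2.2 let $V=\{h\in\ell^1:\|h\|<\rho\}$. If $\operatorname{diam}Q_i<\rho$, then $Q$ is $(K,i,V)$-square: take $y\in Q''$ with $y_i\in M$ and change only the $i$-th coordinate to a value in $M'$. If $Q_i=C$ and $\rho=1/4$, then $Q$ is not $(K,i,V)$-square: for $Q''=Q$, $M=C\cap[0,1/9]$ and $M'=C\cap[8/9,1]$, any such $y,y'$ have $\|y-y'\|_1\ge7/9$ or $y-y'\notin\ell^1$.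

**Lemma 6.2.** If no $Q'\le Q$ is $(K,i)$-rigid, then some $Q'\le Q$ is $(K,i,V)$-square. Hence every $Q\in\mathbb P$ has some $Q'\le Q$ which is $(K,i)$-rigid or $(K,i,V)$-square.

The idea of the proof: two points $y,y'$, each related through a small set $U$ to the same $x$, are related to each other through $UU^{-1}$, which is near $1$ even when $U$ is not.

*Proof.* Assume no $Q'\le Q$ is $(K,i)$-rigid.

**Step 1: obtain a condition that is good for a small $U$.** Choose an open $N\ni1$ with $NN^{-1}\subseteq V$. Since $G$ is separable, countably many translates $U_m=Ng_m$ cover $G$, and $U_mU_m^{-1}=NN^{-1}\subseteq V$. The direct extensions of the condition $(K,\emptyset,Q,Q)$ are the $(K,\emptyset,Q',Q')$ with $Q'\le Q$. As $Q'$ is not rigid, each has a pair with $x_i\ne y_i$ and $x\sim_Gy$. So Lemma 5.1(2), with $k=i$ and the union $G=\bigcup_mU_m$, gives a $U$-good condition $c=(K,F,X,Y)$ with $i\in F$, $X,Y\le Q$, $U$ open and $UU^{-1}\subseteq V$. We show that $Y$ is $(K,i,V)$-square.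

**Step 2: build two good conditions with the same left side.** Let $Q''\le Y$, and let $M,M'\subseteq Q''_i$ be disjoint Cantor sets. Let $c_M=(K,F,X^1,Y^1)$ with
$$X^1_l=Y^1_l=Q''_l\ (l\notin F),\quad X_l^1=X_l\ (l\in F),\quad Y^1_l=Q''_l\ (l\in F\setminus\{i\}),\quad Y^1_i=M.$$
For $l\notin F$ we have $Q''_l\subseteq Y_l=X_l$, and for $l\in F$ the sets $X_l$ and $Q''_l$ are disjoint. So $c_M$ is a direct extension of $c$, hence $U$-good. The same holds for $c_{M'}$, defined with $M'$ in place of $M$, and $X^1$ is the same for both.

**Step 3: find a common $x$.** By Lemma 5.2 the sets $S$ for $c_M$ and $c_{M'}$ are comeager in $X^1\times\prod_{l\in F\setminus\{i\}}Q''_l\times M$ and in the same product with $M'$. By KU, for comeagerly many $(x,\bar u)\in X^1\times\prod_{l\in F\setminus\{i\}}Q''_l$ the corresponding sections are comeager in $M$ and in $M'$, hence nonempty. Fix such an $(x,\bar u)$ and elements $v\in M$, $v'\in M'$ of the sections. There are $y,y'\in Q''$ and $g,g'\in U$ with $y|K=x|K=y'|K$, $y_i=v$, $y'_i=v'$, $f(y)=gf(x)$, $f(y')=g'f(x)$. Then $f(y')=g'g^{-1}f(y)$ with $g'g^{-1}\in UU^{-1}\subseteq V$,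 so $y\sim_Vy'$. This proves that $Y$ is square. The second sentence of the lemma follows.

## 7. Moving a coordinate into $A$ while $F$ stays $\{n\}$

Let $d_L$ be a compatible left-invariant metric on $G$, which exists by the Birkhoff–Kakutani theorem, and put $d_R(g,h)=d_L(g^{-1},h^{-1})$. This is a compatible right-invariant metric, and inversion exchanges $d_L$ and $d_R$.

Neither metric need be complete. In $S_\infty$ let $d_L(g,h)=2^{-\min\{j:g(j)\ne h(j)\}}$ for $g\neq h$, which is left-invariant. Let $g_m(j)=j+1$ for $j<m$, $g_m(m)=0$, and $g_m(j)=j$ for $j>m$. Since $g_m$ and $g_l$ agree on all $j<\min(m,l)$, the sequence is $d_L$-Cauchy. But the only possible limit is $j\mapsto j+1$, which is not a permutation. It is not $d_R$-Cauchy, since $g_m^{-1}(0)=m$. Convergence requires both metrics.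

**Fact 7.1.** $D=d_L+d_R$ is a complete metric on $G$, compatible with its topology.

*Proof.* Compatibility is clear. **Step 1: products of $D$-Cauchy sequences are $D$-Cauchy.** Let $(g_m),(h_m)$ be $D$-Cauchy. By left invariance
$$d_L(g_mh_m,g_jh_j)\le d_L(g_mh_m,g_mh_j)+d_L(g_mh_j,g_jh_j)=d_L(h_m,h_j)+d_L(h_j^{-1}qh_j,1),\qquad q=g_j^{-1}g_m.$$
Given $\eta>0$, choose a neighborhood $O$ of $1$ such that $e^{-1}oe$ is within $\eta$ of $1$ in $d_L$ for all $e,o\in O$. Since $d_L(h_N^{-1}h_j,1)=d_L(h_j,h_N)$, we can fix $N$ with $e=h_N^{-1}h_j\in O$ for all $j\ge N$. Then $h_j^{-1}qh_j=e^{-1}(h_N^{-1}qh_N)e$. Since $d_L(q,1)=d_L(g_m,g_j)$, $q\to1$ as $j,m\to\infty$, so for this fixed $N$ eventually $h_N^{-1}qh_N\in O$. Hence the second term tends to $0$. For $d_R$ apply the same estimate to the products $h_m^{-1}g_m^{-1}$; inversion is a $D$-isometry, so $(h_m^{-1})$ and $(g_m^{-1})$ are $D$-Cauchy.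

**Step 2: the completion is a Polish group, and it equals $G$.** Let $\hat G$ be the completion of $(G,D)$. By Step 1 multiplication maps Cauchy sequences to Cauchy sequences, so it extends continuously to $\hat G$; so does the isometry inversion. The group laws persist by density, and $\hat G$ is a Polish group with $G$ as a dense subgroup. $G$ is Polish, hence a dense $G_\delta$ in $\hat G$. For $\hat g\in\hat G$ the translate $\hat gG$ is also a dense $G_\delta$. By Baire, $\hat gG\cap G\ne\emptyset$, so $\hat g\in G$. Thus $\hat G=G$.

**Lemma 7.2 (step lemma).** Let $c=(A,\{n\},X,Y)$ be $U$-good, $U$ open, $k\notin A\cup\{n\}$, $\varepsilon>0$, and $W$ an open neighborhood of $1$. There are $c'\le c$ with $F'=\{n\}$ and $A'\supseteq A\cup\{k\}$, and an open $U^0\subseteq U$ with $d_L$-diameter $<\varepsilon$, such that $c'$ is $U^0W$-good.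

The plan: splitting (Lemma 5.1(1)) shrinks $U$ to $U^0$ but puts uncontrolled coordinates $i$ into $F$. For each of them we want to replace $x$, in a related pair $(x,y)$, by some $x'$ that agrees with $y$ at $i$ and is related to $x$ by a very small group element. Squareness gives this, provided $i$ is not rigid. So *before* splitting, we arrange that related pairs never differ at a coordinate that is rigid over the earlier ones. That is Step 3 below.

*Proof.* **Step 1: fix neighborhoods whose products stay in $W$.** Choose symmetric open neighborhoods $V_r$ of $1$ ($r\ge0$) with $V_0\subseteq W$ and $V_{r+1}^2\subseteq V_r$. They decrease. For $1\le r_1<\dots<r_p$ we have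
$$V_{r_1}\cdots V_{r_p}\subseteq V_{r_1-1}\subseteq W.$$
This holds by induction on $p$. For $p=1$ it is clear. For $p>1$ the induction hypothesis gives $V_{r_2}\cdots V_{r_p}\subseteq V_{r_2-1}\subseteq V_{r_1}$, so the product is in $V_{r_1}^2\subseteq V_{r_1-1}$. Enumerate $\omega\setminus(A\cup\{n\})$ as $i_1=k,i_2,\dots$ without repetition, and put $K_r=A\cup\{n\}\cup\{i_1,\dots,i_{r-1}\}$.

**Step 2: decide rigid or square for every $r$.** By Lemma 6.2 the family of products that are $(K_r,i_r)$-rigid or $(K_r,i_r,V_r)$-square is hereditary and dense. Apply Lemma 3.4 to $X$, enumerating $A\cup\{n\}$ first and then $i_1,i_2,\dots$. At the stage whose earlier coordinates are exactly $K_r$ use this family; at the stages before $K_1$ use all of $\mathbb P$. We get $X^1\le X$ such that for each $r\ge1$ the product $\prod_{l\in K_r}X^1_l$ is partitioned into finitely many clopen boxes $s$, each with $X^1\cap[s]$ either $(K_r,i_r)$-rigid (then call $s$ *rigid*) or else $(K_r,i_r,V_r)$-square (then call $s$ *square*). Let $Y^1_l=X^1_l$ for $l\ne n$ and $Y^1_n=Y_n$.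

**Step 3: forbid differences at rigid coordinates.** A pair consists of $y\in Y^1$ together with a second point whose $n$-th coordinate lies in $X^1_n$. To record both, let $Z$ be the product indexed by $\omega\sqcup\{n^-\}$ with $Z_l=Y_l^1$ for $l\in\omega$ and $Z_{n^-}=X^1_n$. Its points are written $(y,\xi)$. Consider $F=\pi\cup\{i_r\}$ with $\pi\subseteq\{i_1,\dots,i_{r-1}\}$; such $F$ determines $r$ and $\pi$. Let $D_F$ be the set of $((y,\xi),u)\in Z\times\prod_{l\in F}Z_l$ for which some $x\in X^1$ satisfies
$$x_n=\xi,\quad x|A=y|A,\quad x|F=u,\quad x_l=y_l\ \bigl(l\in\{i_1,\dots,i_{r-1}\}\setminus\pi\bigr),\quad x\,E\,y,\quad x|K_r\text{ lies in a rigid box.}\tag{5}$$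
*$D_F$ is meager.* It is analytic. Fixing $y$, $\xi$ and $u|\pi$ fixes $x|K_r$, and hence its box. Two witnesses $x,x'$ for the same $y,\xi,u|\pi$ satisfy $x\,E\,y\,E\,x'$ and $x|K_r=x'|K_r$, so by rigidity $x_{i_r}=x'_{i_r}$. Thus, for fixed $y,\xi,u|\pi$, at most one value of $u_{i_r}$ is possible, and $D_F$ is meager by KU.

Apply Lemma 3.2 to $Z$ with $B_F$ the complement of $D_F$ for these $F$, and $B_F$ everything for the other finite $F\subseteq\omega\sqcup\{n^-\}$. Let $Y^*_l$ ($l\in\omega$) be the resulting sets at the coordinates in $\omega$, let $X^*_n$ be the one at $n^-$, and let $X^*_l=Y_l^*$ for $l\ne n$. Then $X^*\le X^1$, $Y^*\le Y^1$, and $c^*=(A,\{n\},X^*,Y^*)$ is a direct extension of $c$. We claim: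

> (6) If $x\in X^*$, $y\in Y^*$, $x|A=y|A$, $x\,E\,y$ and $x_{i_r}\ne y_{i_r}$, then the box of $x|K_r$ is square.

Put $\pi=\{l\in\{i_1,\dots,i_{r-1}\}:x_l\ne y_l\}$, $F=\pi\cup\{i_r\}$, $u=x|F$, $\xi=x_n$. Since $n\notin F$, $u\in\prod_{l\in F}Y^*_l$, and $u_l\ne y_l$ for all $l\in F$. So $((y,\xi),u)\in B_F$ by Lemma 3.2. If the box of $x|K_r$ were rigid, $x$ would satisfy (5), giving $((y,\xi),u)\in D_F$, a contradiction.

**Step 4: split to make the group part small.** Cover $U$ by countably many open subsets of $U$ of $d_L$-diameter $<\varepsilon$. Since $c^*$ is $U$-good, Lemma 5.1(1) gives one of these sets, call it $U^0$, and a $U^0$-good $c^1=(A^1,F^1,X^{(1)},Y^{(1)})\le c^*$ with $n\in F^1$, $A^1\in\{A,A\cup\{k\}\}$ and $k\in A^1\cup F^1$. Write $F^1\setminus\{n\}=\{i_{r_1},\dots,i_{r_p}\}$ with $r_1<\dots<r_p$; possibly $p=0$. Then $A^1\subseteq K_{r_q}$ for all $q$: if $k=i_1\in A^1$, then $k\notin F^1$, so $r_1\ge2$ and $i_1\in K_{r_q}$.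

**Step 5: set up the correction of the extra coordinates, in increasing order.** By induction on $q$, $1\le q\le p+1$, we find conditions $c^q=(A^q,F^q,X^{(q)},Y^{(q)})$ with $X^{(q)}\le X^*$, $Y^{(q)}\le Y^*$,
$$A^q=A^1\cup\{i_{r_1},\dots,i_{r_{q-1}}\},\qquad F^q=F^1\setminus\{i_{r_1},\dots,i_{r_{q-1}}\},$$
such that $c^q$ is $U^q$-good, where $U^q=U^0V_{r_1}\cdots V_{r_{q-1}}$. For $q=1$ this is $c^1$. Let $q\le p$ and let $c^q$ be given; put $r=r_q$ and $i=i_r\in F^q$. Note that $A^q\subseteq K_r$, $n\in K_r$ and $i\notin K_r$.

First we shrink to one box. Choose a box $s=\prod_{l\in K_r}s_l$ of the partition for $r$ that meets $\prod_{l\in K_r}X^{(q)}_l$, and replace $X^{(q)}_l$ by $X_l^{(q)}\cap s_l$ for $l\in K_r$, and likewise $Y^{(q)}_l=X^{(q)}_l$ if $l\notin F^q$. This is a direct extension of $c^q$, so it is still $U^q$-good. We keep the name $c^q$ and now have $\prod_{l\in K_r}X_l^{(q)}\subseteq s$.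

Next, $s$ is square. By goodness there is a pair $(x,y)$ of $c^q$ with $x\sim_{U^q}y$, so $x\,E\,y$. Since $i\in F^q$, $x_i\ne y_i$; and $x|A=y|A$ since $A\subseteq A^q$. By (6), the box of $x|K_r$, which is $s$, is square.

Now move $i$ from $F$ to $A$ by giving it on both sides the factor of the $Y$-side. Let $A^{q+1}=A^q\cup\{i\}$, $F^{q+1}=F^q\setminus\{i\}$, $X_i^{(q+1)}=Y_i^{(q+1)}=Y_i^{(q)}$, all other factors unchanged. This is a condition. Since $i\ne n$, $Y^{(q)}_i\subseteq Y_i^*=X^*_i$, so $X^{(q+1)}\le X^*$ and $Y^{(q+1)}\le Y^*$. We do not claim $c^{q+1}\le c^q$, and indeed $X^{(q+1)}_i$ is disjoint from $X^{(q)}_i$. So goodness of $c^{q+1}$ needs an argument.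

**Step 6: show that $c^{q+1}$ is $U^qV_r$-good.** Let $(A^{q+1},F^{q+1},X',Y')$ be a direct extension of $c^{q+1}$, and put $T=X'_i=Y'_i\subseteq Y_i^{(q)}$. We must find in it a pair related by $\sim_{U^qV_r}$. We get it as $x'\sim_{V_r}x\sim_{U^q}y$, where the auxiliary point $x$ has its $i$-th coordinate in the old set $X_i^{(q)}$. Let $H_l=X'_l$ for $l\ne i$ and $H_i=X_i^{(q)}$.

*From $x$ to $y$.* $(A^q,F^q,H,Y')$ is a condition: for $l\notin F^q$ we have $l\ne i$ and $X'_l=Y'_l$; for $l\in F^q\setminus\{i\}=F^{q+1}$ the sets $X'_l,Y'_l$ are disjoint; and $X_i^{(q)}\cap T\subseteq X_i^{(q)}\cap Y_i^{(q)}=\emptyset$. It is a direct extension of $c^q$, because $X'_l\subseteq X_l^{(q)}$ for $l\ne i$ and $Y'\le Y^{(q)}$. So it is $U^q$-good. By Lemma 5.2, the set of $(x,u)\in H\times\prod_{l\in F^q}Y'_l$ for which there is $y\in Y'$ with $y|A^q=x|A^q$, $y|F^q=u$, $x\sim_{U^q}y$ is comeager. By KU, for comeagerly many $(x,u_i)\in H\times T$ its section in the remaining coordinates is comeager, hence nonempty. So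
$$B_1=\{(x,v)\in H\times T:\exists y\in Y'\ (y|A^q=x|A^q,\ y_i=v,\ x\sim_{U^q}y)\}$$
is comeager in $H\times T$.

*From $x'$ to $x$.* We claim that
$$B_2=\{(x,v)\in H\times T:\exists x'\in X'\ (x'|K_r=x|K_r,\ x'_i=v,\ x'\sim_{V_r}x)\}$$
is comeager in $H\times T$ as well. It is analytic. If it is not comeager, Corollary 3.3 gives a product $H'\times W_0\subseteq H\times T$ of Cantor sets disjoint from $B_2$. Put $Q''_l=H'_l$ for $l\ne i$ and $Q''_i=H'_i\cup W_0$. The sets $H'_i\subseteq X_i^{(q)}$ and $W_0\subseteq Y^{(q)}_i$ are disjoint because $i\in F^q$. Moreover $Q''\le X^1\cap[s]$. For $l\ne i$ we have $H'_l\subseteq X'_l\subseteq X_l^{(q)}\subseteq X^1_l$, and if $l\in K_r$ these sets lie in $s_l$. At $i\notin K_r$ we have $H'_i\cup W_0\subseteq X_i^{(q)}\cup Y^{(q)}_i\subseteq X^*_i\subseteq X^1_i$. Since $X^1\cap[s]$ is $(K_r,i,V_r)$-square, there are $x',x\in Q''$ with $x'_i\in W_0$, $x_i\in H'_i$, $x'|K_r=x|K_r$ and $x'\sim_{V_r}x$. Then $x\in H'$. Also $x'\in X'$, since $H'_l\subseteq X'_l$ for $l\ne i$ and $W_0\subseteq T=X'_i$. So $(x,x'_i)\in B_2\cap(H'\times W_0)$, a contradiction.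

*Combination.* Take $(x,v)\in B_1\cap B_2$ with witnesses $y$ and $x'$. Then $x'\in X'$, $y\in Y'$, and $x'|A^q=x|A^q=y|A^q$ because $A^q\subseteq K_r$. Also $x'_i=v=y_i$. So $(x',y)$ is a pair of the given direct extension. By (3), $x'\sim_{V_r}x\sim_{U^q}y$ gives $x'\sim_{U^qV_r}y$. Hence $c^{q+1}$ is $U^{q+1}$-good with $U^{q+1}=U^qV_r$, and the induction continues.

**Step 7: read off the lemma.** Let $c'=c^{p+1}$. Then $F'=\{n\}$ and $A'=A^1\cup(F^1\setminus\{n\})\supseteq A\cup\{k\}$. Since $X^{(p+1)}\le X^*$ and $Y^{(p+1)}\le Y^*$, we have $c'\le c^*\le c$. Finally $c'$ is good for $U^0V_{r_1}\cdots V_{r_p}\subseteq U^0W$. This proves the lemma.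

## 8. Two related points that differ at a single coordinate

We now close the first gap of Section 4 by iterating the step lemma. One precaution is needed. The set $U^0W$ is small in $d_L$, because $d_L(gw,g)=d_L(w,1)$. In $d_R$ it is as large as $U^0$ was, up to a little. So we alternate: at odd steps we use $c^{op}$, which exchanges the roles of $d_L$ and $d_R$. At each step we choose $W$ so small, relative to a fixed element $h_m\in U_m$, that the diameter in the other metric is not spoiled.

**Proposition 8.1.** If no $Q\le P$ is $(n,n)$-rigid, then there are $x,y\in P$ with $x\,E\,y$ that differ exactly at coordinate $n$.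

*Proof.* **Step 1: find a good condition to start from.** By Lemma 6.2 with $V=G$, some $P'\le P$ is $(n,n,G)$-square. Take disjoint Cantor sets $M,M'\subseteq P'_n$, and let $c_0=(\{0,\dots,n-1\},\{n\},X^0,Y^0)$ with $X^0_n=M$, $Y^0_n=M'$ and $X^0_l=Y^0_l=P'_l$ for $l\ne n$. It is $U_0$-good for $U_0=G$. Given a direct extension with products $X',Y'$, apply squareness to the product with factors $X'_l=Y'_l$ ($l\ne n$) and $X'_n\cup Y'_n$, and to the disjoint sets $X'_n$ and $Y'_n$.

**Step 2: iterate the step lemma, alternating sides.** We construct nonempty open $U_m$ and $U_m$-good conditions $c_m=(A_m,\{n\},X^m,Y^m)$, decreasing in $m$. Given these, choose $h_m\in U_m$ and let $k=\min(\omega\setminus(A_m\cup\{n\}))$.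

* *$m$ even.* By continuity there is an open neighborhood $W$ of $1$ with $d_L(w,1)<2^{-m}$ and $d_R(h_mw,h_m)<2^{-m}$ for all $w\in W$. Lemma 7.2 gives $c_{m+1}\le c_m$ with $k\in A_{m+1}$ that is $U_{m+1}$-good for $U_{m+1}=U^0W$, where $U^0\subseteq U_m$ is open of $d_L$-diameter $<2^{-m}$.
* *$m$ odd.* $c_m^{op}$ is $U_m^{-1}$-good. Choose $W$ with $d_L(w,1)<2^{-m}$ and $d_R(h_m^{-1}w,h_m^{-1})<2^{-m}$ for all $w\in W$. Lemma 7.2 gives $c''\le c_m^{op}$ with $k\in A''$ that is $U^0W$-good, where $U^0\subseteq U_m^{-1}$ is open of $d_L$-diameter $<2^{-m}$. Let $c_{m+1}=(c'')^{op}\le c_m$ and $U_{m+1}=(U^0W)^{-1}$.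

In both cases $F$ stays $\{n\}$, and $U_{m+1}\ne\emptyset$ because $c_{m+1}$ is $U_{m+1}$-good.

**Step 3: estimate one step.** Let $m$ be even, $g,g'\in U^0$, $w,w'\in W$. By left invariance $d_L(gw,g)=d_L(w,1)<2^{-m}$, so
$$d_L(gw,g'w')\le d_L(gw,g)+d_L(g,g')+d_L(g',g'w')<3\cdot2^{-m}.$$
By right invariance
$$d_R(gw,h_m)\le d_R(gw,h_mw)+d_R(h_mw,h_m)\le\operatorname{diam}_RU_m+2^{-m}.$$
So for even $m$:

> (7) $\operatorname{diam}_LU_{m+1}\le3\cdot2^{-m}$, and every element of $U_{m+1}$ is within $2^{-m}$, in $d_L$, of an element of $U_m$.
>
> (8) Every element of $U_{m+1}$ is within $\operatorname{diam}_RU_m+2^{-m}$ of $h_m$ in $d_R$.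

(The bound in (8) may be infinite.) For odd $m$ the same computation applies to $U_m^{-1}$, $h_m^{-1}$ and $U_{m+1}^{-1}=U^0W$. Inversion exchanges $d_L$ and $d_R$, so (7) and (8) hold with $L$ and $R$ exchanged.

**Step 4: show that any choice $g_m\in U_m$ converges.** Let $m$ be even. By (7), $\operatorname{diam}_LU_{m+1}\le3\cdot2^{-m}$. By the mirror of (8) for the odd number $m+1$, all elements of $U_{m+2}$ are within $3\cdot2^{-m}+2^{-m-1}$ of $h_{m+1}$ in $d_L$. Hence $\operatorname{diam}_LU_{m+2}\le7\cdot2^{-m}$. As $g_{m+1},h_{m+1}\in U_{m+1}$,
$$d_L(g_{m+2},g_{m+1})\le(3\cdot2^{-m}+2^{-m-1})+3\cdot2^{-m}\le7\cdot2^{-m}.$$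
By (7) for $m+2$, $g_{m+3}$ is within $2^{-m-2}$ of an element of $U_{m+2}$, so
$$d_L(g_{m+3},g_{m+2})\le2^{-m-2}+7\cdot2^{-m}\le8\cdot2^{-m}.$$
These bounds, for $m=0,2,4,\dots$, cover all consecutive distances from $g_1$ on, and they are summable. So $(g_m)$ is $d_L$-Cauchy. The mirrored estimates, starting from $m=1$, show that it is $d_R$-Cauchy. By Fact 7.1 it converges in $G$.

**Step 5: take limits.** By goodness choose pairs $(x^m,y^m)$ of $c_m$ and $g_m\in U_m$ with $g_mf(x^m)=f(y^m)$, and let $g=\lim g_m$. By compactness pass to a subsequence along which $x^m\to x\in X^0$ and $y^m\to y\in Y^0$. By the choice of $k$, the increasing sets $A_m$ exhaust $\omega\setminus\{n\}$, and $x^m|A_m=y^m|A_m$; so $x_i=y_i$ for all $i\ne n$. Since $X^0_n\cap Y_n^0=\emptyset$, $x_n\ne y_n$. By continuity of $f$ on $P^0$ and of the action, $gf(x)=f(y)$. So $x\,E\,y$, which proves the proposition.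

## 9. Free coordinates, moved by a small compact set

**Lemma 9.1.** Every $P\in\mathbb P$ has some $Q\le P$ which is $n$-free or $(n,n)$-rigid.

*Proof.* Suppose no $Q\le P$ is $(n,n)$-rigid. By Lemma 4.1 there is either an $n$-free $Q\le P$, as desired, or some $Q\le P$ in which no two $E$-related points differ exactly at $n$. The latter contradicts Proposition 8.1 applied to $Q$, since no $Q'\le Q$ is $(n,n)$-rigid.

The next lemma prepares the closing of the second gap: a free coordinate can be changed by group elements from a prescribed neighborhood of $1$, and even from a compact set, which will be needed for uniform continuity.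

**Lemma 9.2.** If $P$ is $n$-free and $U$ is an open neighborhood of $1$, there are $Q\le P$ and a compact $L\subseteq U$ such that for all $x,y\in Q$ differing at most at $n$ there is $g\in L$ with $gf(x)=f(y)$.

*Proof.* **Step 1: choose group elements continuously.** Fix $v_0\in P_n$. The set $\{(x,g)\in P\times G:gf(x[n\to v_0])=f(x)\}$ is closed, and its sections over $x\in P$ are nonempty because $P$ is $n$-free. By the Jankov–von Neumann theorem there is $\gamma:P\to G$, measurable with respect to the $\sigma$-algebra generated by the analytic sets, with $\gamma(x)f(x[n\to v_0])=f(x)$ for all $x\in P$. As analytic sets have BP, $\gamma$ is Baire measurable. So it is continuous on a comeager set, and by Corollary 3.3 on some $Q\le P$.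

**Step 2: make the elements small.** Let $\Delta$ be the compact set of $(x,y)\in Q^2$ differing at most at $n$. The map $\Gamma(x,y)=\gamma(y)\gamma(x)^{-1}$ is continuous on $\Delta$ and equals $1$ on the diagonal. There is $\delta>0$ with $\Gamma(x,y)\in U$ whenever $(x,y)\in\Delta$ and $|x_n-y_n|<\delta$. Otherwise there are pairs in $\Delta$ with $|x_n-y_n|\to0$ and $\Gamma\notin U$; a limit point of them lies on the diagonal and has $\Gamma\notin U$, a contradiction. Shrink $Q_n$ to a nonempty clopen subset of diameter $<\delta$, and let $L$ be the image under $\Gamma$ of the new set $\Delta$. It is compact and contained in $U$.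

**Step 3: check that these elements work.** If $x,y\in Q$ differ at most at $n$, then $x[n\to v_0]=y[n\to v_0]$, and
$$\Gamma(x,y)f(x)=\gamma(y)\gamma(x)^{-1}f(x)=\gamma(y)f(x[n\to v_0])=\gamma(y)f(y[n\to v_0])=f(y).$$
This proves the lemma.

## 10. Reading off $E$ from the free and rigid boxes

*Proof of Theorem A.* Let $P^0$ be the product fixed at the end of Section 3, inside the given product of perfect sets, and let $d$ be a complete compatible metric on $G$.

**Step 1: construct $Q$ and $a_n$.** We apply Lemma 3.4 to $P^0$ with $l_m=m$. At stage $n$ we have a compact $C_n\subseteq G$ with $1\in C_n$; it bounds the group elements used so far, and $C_0=\{1\}$. By compactness of $C_n$ and continuity of $(u,h)\mapsto d(uh,h)$ there is an open neighborhood $U_n$ of $1$ with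
$$d(uh,h)<2^{-n}\qquad(u\in U_n,\ h\in C_n).\tag{9}$$
Let $\mathcal O_n$ consist of all $P$ that are $(n,n)$-rigid or admit a compact $L\subseteq U_n$ such that any $x,y\in P$ differing at most at $n$ satisfy $gf(x)=f(y)$ for some $g\in L$. This family is hereditary, and it is dense by Lemmas 9.1 and 9.2. For each stage-$n$ box $s$ for which the product chosen in $\mathcal O_n$ is not $(n,n)$-rigid, fix such an $L_s$. Let $L_n=\{1\}\cup\bigcup_sL_s\subseteq U_n$ and $C_{n+1}=L_nC_n$; both are compact, and $1\in C_{n+1}$. So $\mathcal O_n$ depends only on stages $<n$, as Lemma 3.4 allows.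

We obtain $Q\le P^0$ and, for each $n$, a finite partition of $\prod_{i<n}Q_i$ into clopen boxes, each labeled *rigid at $n$* ($Q\cap[s]$ is $(n,n)$-rigid) or *free at $n$* (any two points of $Q\cap[s]$ differing at most at $n$ are related by an element of $L_n$). Let $a_n=1$ on the boxes rigid at $n$ and $a_n=0$ on the boxes free at $n$. Each $a_n$ is continuous, and whether $n\in a(x)$ depends only on $x|n$.

**Step 2: changing a coordinate that does not count leaves $a$ unchanged.** Claim: *if $w,w'\in Q$ differ exactly at $n$ and $n\notin a(w)$, then $a(w)=a(w')$.* For $m\le n$ we have $w|m=w'|m$, so $m\in a(w)\iff m\in a(w')$; in particular $n\notin a(w')$. Let $m>n$ and suppose $m\in a(w)\setminus a(w')$. Pick $v\in Q_m\setminus\{w_m\}$, and note $w_m=w'_m$. We walk around a rectangle. Since $w|n$ lies in a box free at $n$, $w\,E\,w'$, and also $w'[m\to v]\,E\,w[m\to v]$, because these two points differ exactly at $n$ and restrict to $w|n$. Since $m\notin a(w')$, $w'\,E\,w'[m\to v]$. Hence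
$$w\ E\ w'\ E\ w'[m\to v]\ E\ w[m\to v].$$
But $w$ and $w[m\to v]$ agree below $m$ and lie over a box rigid at $m$. So $w_m=v$, a contradiction. The case $m\in a(w')\setminus a(w)$ is the same with $w,w'$ exchanged, since also $n\notin a(w')$.

**Step 3: agreement on $a(x)$ implies $E$.** Claim: *if $x,y\in Q$ and $x|a(x)=y|a(x)$, then $a(x)=a(y)$ and $x\,E\,y$.* Let $z^n=(y_0,\dots,y_{n-1},x_n,x_{n+1},\dots)\in Q$, so $z^0=x$ and $z^n\to y$.

First, $a(z^n)=a(x)$ for all $n$, by induction. If $z^{n+1}\ne z^n$, they differ exactly at $n$ and $x_n\ne y_n$, so $n\notin a(x)=a(z^n)$, and Step 2 gives $a(z^{n+1})=a(z^n)$. Since $z^m|m=y|m$, we have $m\in a(y)\iff m\in a(z^m)\iff m\in a(x)$. So $a(y)=a(x)$.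

Next, for each $n$ there is $u_n\in L_n$ with $u_nf(z^n)=f(z^{n+1})$. If $z^{n+1}=z^n$ take $u_n=1$. Otherwise $n\notin a(z^n)$, so $z^n|n=z^{n+1}|n$ lies in a box free at $n$. Let $h_0=1$ and $h_{n+1}=u_nh_n$. By induction $h_n\in C_n$ and $h_nf(x)=f(z^n)$, and by (9) $d(h_{n+1},h_n)<2^{-n}$. So $h_n$ converges to some $h\in G$, and
$$hf(x)=\lim_nh_nf(x)=\lim_nf(z^n)=f(y)$$
by continuity of the action and of $f$ on $P^0$. Hence $x\,E\,y$. This is where the second gap of Section 4 is closed.

**Step 4: $E$ implies agreement on $a(x)$.** Claim: *if $x,y\in Q$ and $x\,E\,y$, then $x|a(x)=y|a(x)$.* Otherwise let $n$ be least in $a(x)$ with $x_n\ne y_n$, and let $z^n$ be as in Step 3. By minimality of $n$, $z^n$ agrees with $x$ on $a(x)$. By Step 3, applied to $x$ and $z^n$, $x\,E\,z^n$ and $a(z^n)=a(x)\ni n$. Thus $z^n\,E\,y$, $z^n|n=y|n$, and this restriction lies in a box rigid at $n$. So $x_n=z^n_n=y_n$, a contradiction.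

**Step 5: closedness and the continuous reduction.** Steps 3 and 4 give (4), including $a(x)=a(y)$ for $E$-related $x,y\in Q$. Fix $q\in Q$ and let $\theta(x)=(a(x),x^*)\in2^\omega\times Q$, where $x^*_i=x_i$ for $i\in a(x)$ and $x_i^*=q_i$ otherwise. Since each $a_n$ is continuous, $\theta$ is continuous. If $x\,E\,y$, then $a(x)=a(y)$ and $x,y$ agree on this set, so $\theta(x)=\theta(y)$. Conversely, $\theta(x)=\theta(y)$ gives $a(x)=a(y)$ and $x|a(x)=y|a(x)$, so $x\,E\,y$. Hence $x\,E\,y\iff\theta(x)=\theta(y)$ on $Q$, so $E|Q$ is closed, and it is smooth via the continuous reduction $\theta$. This proves Theorem A.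

In particular the question of Section 2 has the answer yes: for every Borel $E$ on $\mathbb R^\omega$ reducible to an orbit equivalence there is a product of perfect sets on which $E$ is smooth, and one can be found inside any prescribed product of perfect sets.
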